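\title{Low moments of the mean square of the Riemann zeta function over unit intervals: the lower bound}

\begin{abstract}
Let $Z(t)=\int_{-1/2}^{1/2}|\zeta(\frac12+it+ih)|^2\,dh$. We prove, unconditionally and uniformly for large $T$ and $0\le q\le 1$, that
\[
\frac1T\int_T^{2T}Z(t)^q\,dt\ \gg\ \Big(\frac{\log T}{1+(1-q)\sqrt{\log\log T}}\Big)^q ,
\]
which matches an upper bound of Harper. We test $\zeta$ against a short Dirichlet polynomial that imitates an Euler product whose partial products are kept below a barrier. Only a twisted first moment of $\zeta$ is then needed, and everything else is a computation with independent random variables. We also treat arbitrary sets of shifts $h$ and draw consequences for the distribution of $Z(t)$.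
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem and the results}

Let $\zeta$ be the Riemann zeta function. For real $t$ let
\[
Z(t)=\int_{-1/2}^{1/2}|\zeta(\tfrac12+it+ih)|^2\,dh
\]
be the mean square of $\zeta$ on the critical line over the window of length one centered at height $t$. We let $t$ range over $[T,2T]$, write
\[
\langle g\rangle=\frac1T\int_T^{2T}g(t)\,dt,\qquad n=\log\log T,\qquad V=\frac{\log T}{\sqrt n},
\]
and ask for the size of the moments $\langle Z^q\rangle$ with $0\le q\le1$. The following upper bound is known (Harper, 2019): uniformly for all large $T$ and all $0\le q\le1$,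
\begin{equation}\label{eq:harper}
\langle Z^q\rangle\ll\Big(\frac{\log T}{1+(1-q)\sqrt n}\Big)^q .
\end{equation}
The problem posed in \cite{chaos} is to prove or disprove the matching lower bound, with an absolute implied constant. We prove it, unconditionally.

\begin{theorem}\label{thm:main}
There is an absolute constant $c>0$ such that for all large $T$ and all $0\le q\le1$,
\[
\langle Z^q\rangle\ \ge\ c\,\Big(\frac{\log T}{1+(1-q)\sqrt n}\Big)^q .
\]
\end{theorem}

Together with \eqref{eq:harper} this determines the order of magnitude of $\langle Z^q\rangle$ uniformly in $0\le q\le1$.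

To see what is being asked, start from the ends of the range. At $q=0$ both sides equal $1$. At $q=1$ the assertion is $\langle Z\rangle\gg\log T$, which we prove directly in Section~\ref{sec:qone}. In between, H\"older's inequality gives $\langle Z^q\rangle\le\langle Z\rangle^q\ll(\log T)^q$, and the first guess is that this is the truth, as it would be if $Z(t)\gg\log T$ held for a positive proportion of $t$. The bound \eqref{eq:harper} refutes the guess: by Markov's inequality with $q=\frac12$, we have $Z(t)\le AV$ outside a set of proportion $O(A^{-1/2})$, and $V=o(\log T)$. So the mean $\langle Z\rangle$ is carried by a rare set of $t$, while low moments see the typical $t$. Theorem~\ref{thm:main} says that $V$ is the right scale for fixed $q<1$, and that the passage from $V^q$ to $\log T$ takes place as $1-q$ decreases to $1/\sqrt n$. A proof for $q<1$ cannot rely on the rare large values that make the case $q=1$ easy.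

The method allows the window to be replaced by any set of shifts. We write $|\mathcal H|$ for Lebesgue measure.

\begin{theorem}\label{thm:sets}
Let $\mathcal H\subset[-\frac12,\frac12]$ be measurable with $|\mathcal H|>0$, possibly depending on $T$, and let $Z_{\mathcal H}(t)=\int_{\mathcal H}|\zeta(\frac12+it+ih)|^2\,dh$. Uniformly in $\mathcal H$, $0\le q\le1$ and large $T$,
\[
\langle Z_{\mathcal H}^q\rangle\gg|\mathcal H|^{\kappa(q)}\Big(\frac{\log T}{1+(1-q)\sqrt n}\Big)^q,\qquad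
\kappa(q)=\begin{cases}1,&\frac23\le q\le1,\\[2pt] 5-6q,&0\le q\le\frac23.\end{cases}
\]
\end{theorem}

Theorem~\ref{thm:main} is the case $\mathcal H=[-\frac12,\frac12]$, and we prove the two theorems together. Two-sided bounds that are uniform as $q\to1$ give information on the tail of $Z$. Let $\mathbb P_T$ be normalized Lebesgue measure on $[T,2T]$.

\begin{theorem}\label{thm:dist}
Let $Y=Z/V$.
\begin{enumerate}
\item[(i)] There are absolute $\varepsilon,\delta>0$ with $\mathbb P_T\big(Z\ge\varepsilon\log T/\sqrt{\log\log T}\big)\ge\delta$ for all large $T$.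
\item[(ii)] Uniformly for $2\le x\le e^{\sqrt n}$, we have $\langle\min(Y,x)\rangle=\int_0^x\mathbb P_T(Y>\lambda)\,d\lambda\asymp\log x$.
\item[(iii)] There are absolute $\delta',c'>0$ and $x_0$ such that for each $x_0\le x\le e^{\sqrt n}$ some $\lambda\in[x^{\delta'},x]$ has $\mathbb P_T(Y>\lambda)\ge c'/\lambda$. In the other direction, $\mathbb P_T(Y>\lambda)\ll(\log\lambda)/\lambda$ for $3\le\lambda\le e^{\sqrt n}$.
\end{enumerate}
\end{theorem}

Part (ii) is what a tail of size $1/\lambda$ would give. Taking $x=e^{\sqrt n}$ and recalling $\langle Y\rangle\asymp\sqrt n$, we see that $\min(Y,e^{\sqrt n})$ already accounts for a positive proportion of the mean of $Y$.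

The upper bound \eqref{eq:harper} is used only for $q<\frac23$ in Theorems~\ref{thm:main} and \ref{thm:sets}, and in Theorem~\ref{thm:dist}.

\subsection{Conventions and tools}\label{sec:tools}

The letter $p$ denotes a prime. ``Large $T$'' means $T\ge T_0$ with $T_0$ absolute. Three objects are fixed once and for all: a large integer $j_0$ (Section~\ref{sec:primes}), then a large constant $a_0\ge1$ depending on $j_0$ (Lemma~\ref{lem:barrier}), and a cutoff function $\psi$ (Section~\ref{sec:large}). Implied constants may depend on these and on nothing else, so they are absolute. We write $x_+=\max(x,0)$, $x_-=\max(-x,0)$, $\mathbf 1(\cdot)$ for an indicator, $\mathbb E[X;\mathcal A]=\mathbb E[X\mathbf 1(\mathcal A)]$ and $\|X\|_s=(\mathbb E|X|^s)^{1/s}$. Besides \eqref{eq:harper} we use the following standard facts.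

\begin{enumerate}
\item[(T1)] The prime number theorem in the form $\pi(x)=\mathrm{li}(x)+O(x\log^{-4}x)$, and Mertens' estimates: $\sum_{p\le x}\frac1p=\log\log x+\gamma_1+O(\frac1{\log x})$ for a constant $\gamma_1$, $\prod_{p\le x}(1-\frac1p)^{-1}\asymp\log x$, and $\sum_{p\le x}\frac{\log p}p\ll\log x$.
\item[(T2)] For fixed $C>1$ and $\sigma_0>0$, uniformly for $s=\sigma+iv$ with $\sigma\ge\sigma_0$ and $|v|<2\pi x/C$, one has $\zeta(s)=\sum_{k\le x}k^{-s}-\frac{x^{1-s}}{1-s}+O(x^{-\sigma})$; see \cite[Theorem 4.11]{titchmarsh}.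
\item[(T3)] Hoeffding's lemma: if $\mathbb EW=0$ and $W\in[b_1,b_2]$, then $\mathbb Ee^{\lambda W}\le e^{\lambda^2(b_2-b_1)^2/8}$ for real $\lambda$.
\item[(T4)] Harris' inequality: $\mathbb E[uv]\ge\mathbb Eu\,\mathbb Ev$ for square-integrable, coordinatewise nondecreasing functions $u,v$ of independent real random variables.
\item[(T5)] For $\sigma>0$ and $x\ge0$, $\int_{|y|>x}e^{-\sigma^2y^2/2}\,dy\le\frac{\sqrt{2\pi}}{\sigma}e^{-\sigma^2x^2/2}$. (Substitute $|y|=x+v$ and use $(x+v)^2\ge x^2+v^2$.) If $\eta$ is a centered Gaussian of variance $\sigma^2$, then $\mathbb Ee^{z\eta}=e^{\sigma^2z^2/2}$ for $z\in\mathbb C$.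
\end{enumerate}

\section{The method}\label{sec:method}

\subsection{Testing $\zeta$ against a function}

Let $\mathcal H\subset[-\frac12,\frac12]$ be measurable and let $B:\mathbb R\to\mathbb C$ be continuous. Put
\begin{equation}\label{eq:IR}
\mathcal I=\Big\langle\int_{\mathcal H}\zeta(\tfrac12+it+ih)\overline{B(t+h)}\,dh\Big\rangle,\qquad R(t)=\int_{\mathcal H}|B(t+h)|^2\,dh .
\end{equation}
Let $\frac23\le q\le1$ and $q'=q/(2q-1)\in[1,2]$, so that $\frac1{2q}+\frac1{2q'}=1$. The Cauchy--Schwarz inequality in $h$ and H\"older's inequality in $t$ give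
\[
|\mathcal I|\le\langle Z_{\mathcal H}^{1/2}R^{1/2}\rangle\le\langle Z_{\mathcal H}^q\rangle^{1/(2q)}\langle R^{q'}\rangle^{1/(2q')} .
\]
Since $q'=(2-q')\cdot1+(q'-1)\cdot2$, H\"older's inequality also gives $\langle R^{q'}\rangle\le\langle R\rangle^{2-q'}\langle R^2\rangle^{q'-1}$. We raise to the power $2q$ and use $q/q'=2q-1$, $(2-q')(2q-1)=3q-2$ and $(q'-1)(2q-1)=1-q$:
\begin{equation}\label{eq:dual}
|\mathcal I|^{2q}\le\langle Z_{\mathcal H}^q\rangle\,\langle R\rangle^{3q-2}\,\langle R^2\rangle^{1-q}\qquad(\tfrac23\le q\le1).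
\end{equation}
The point of \eqref{eq:dual} is that $\zeta$ enters $\mathcal I$ linearly and does not enter $R$ at all. If $B$ is a short Dirichlet polynomial, then $\mathcal I$, $\langle R\rangle$ and $\langle R^2\rangle$ can be evaluated from two elementary facts. First, (T2) with $x=4T$ and $C=2$ gives
\begin{equation}\label{eq:zeta}
\zeta(\tfrac12+iv)=\sum_{k\le4T}k^{-1/2-iv}+O(T^{-1/2})\qquad(T-1\le v\le2T+1),
\end{equation}
because $|x^{1-s}/(1-s)|\le(4T)^{1/2}/(T-1)$. Second, for integers $k>l\ge1$ we have $\log(k/l)\ge\log(1+1/l)\ge1/(2l)$, so that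
\begin{equation}\label{eq:orth}
\big|\langle(k/l)^{-it}\rangle\big|\le\frac2{T|\log(k/l)|}\le\frac{4\min(k,l)}T\qquad(k\ne l).
\end{equation}

\subsection{The case $q=1$}\label{sec:qone}

Take $\mathcal H=[-\frac12,\frac12]$, $B(t)=\sum_{l\le T^{1/4}}l^{-1/2-it}$, and $A=\sum_{l\le T^{1/4}}\frac1l\ge\frac14\log T$. Fix $|h|\le\frac12$ and recall that $\sum_{k\le x}k^{-1/2}\le2\sqrt x$. In $\langle|B(t+h)|^2\rangle$ the diagonal terms give $A$, and by \eqref{eq:orth} the others give $O(T^{1/4}\cdot T^{1/4}/T)$. In $\langle\zeta(\frac12+it+ih)\overline{B(t+h)}\rangle$ we insert \eqref{eq:zeta}: the terms $k=l$ give $A$ again, the terms $k\ne l$ give $O(T^{1/2}\cdot T^{1/8}\cdot T^{1/4}/T)=O(T^{-1/8})$, and the error term gives $O(T^{1/8-1/2})$. So $\mathcal I=A+o(1)$ and $\langle R\rangle=A+o(1)$, and \eqref{eq:dual} with $q=1$ yields $\langle Z\rangle\ge|\mathcal I|^2/\langle R\rangle=A+o(1)\gg\log T$.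

For $q<1$ the second moment $\langle R^2\rangle$ appears in \eqref{eq:dual}. To understand it, and to see how $B$ must be changed, we pass to a random model.

\subsection{Random Euler products}\label{sec:model}

Let $(f(p))_p$ be independent random variables, uniform on the unit circle, with probability $\mathbb P$ and expectation $\mathbb E$, and extend $f$ completely multiplicatively to the positive integers. Since $\mathbb Ef(p)^e=0$ for every integer $e\ne0$, we have $\mathbb Ef(k)\overline{f(l)}=\mathbf 1(k=l)$. By \eqref{eq:orth}, for every finite family of coefficients,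
\begin{equation}\label{eq:transfer}
\Big|\Big\langle\sum_{k,l}\gamma(k,l)(k/l)^{-it}\Big\rangle-\mathbb E\sum_{k,l}\gamma(k,l)f(k)\overline{f(l)}\Big|\le\frac4T\sum_{k,l}|\gamma(k,l)|\min(k,l).
\end{equation}
So $f(k)$ models $k^{-it}$, and $f_h(k)=f(k)k^{-ih}$ models $k^{-i(t+h)}$. By rotation invariance the law of $(f_h(p))_p$ does not depend on $h$, and the joint law of $(f_{h_1},f_{h_2})$ depends only on $h_1-h_2$.

We group the primes into blocks on each of which $\sum1/p$ is about $1$. Let $P_j=\exp(e^j)$, let $I_j$ be the set of primes in $(P_{j-1},P_j]$, and let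
\[
m=\lfloor n-20\log n\rfloor,\qquad L=e^{n-m}\in[n^{20},en^{20}],\qquad d=m-j_0,
\]
so that $e^mL=\log T$ and $P_m=T^{1/L}$. For $j>j_0$ put
\[
F_{j,h}=\prod_{p\in I_j}\big(1-f_h(p)p^{-1/2}\big)^{-1},\qquad X_j(h)=\log|F_{j,h}|,\qquad\mu_j=-\sum_{p\in I_j}\log\Big(1-\frac1p\Big),
\]
and $F_h=\prod_{j_0<j\le m}F_{j,h}$, $X(h)=(X_j(h))_{j_0<j\le m}\in\mathbb R^d$, $\mu_{\le k}=\sum_{j_0<j\le k}\mu_j$. Expanding the geometric series gives $\mathbb E|1-f_h(p)p^{-1/2}|^{-2}=\sum_{k\ge0}p^{-k}$, hence $\mathbb E|F_{j,h}|^2=e^{\mu_j}$. By (T1), $\sum_{p\in I_j}\frac1p=1+O(e^{-j})$, and $\mu_j$ differs from this sum by $O(P_{j-1}^{-1})$. Therefore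
\begin{equation}\label{eq:mu}
\sum_{k<j\le k'}\mu_j=k'-k+O(1)\quad(j_0\le k\le k'),\qquad\Lambda:=\mathbb E|F_h|^2=e^{\mu_{\le m}}\asymp e^m .
\end{equation}

\subsection{Why a barrier, and what it costs}\label{sec:heur}

This subsection is heuristic and is not used in the proofs. Let $\mathcal H=[-\frac12,\frac12]$ and let $F_h$ play the role of $B(t+h)$. Then $\mathcal I$ and $\langle R\rangle$ correspond to $\Lambda\approx e^m$, and $\langle R^2\rangle$ to $\iint\mathbb E|F_{h_1}F_{h_2}|^2\,dh_1dh_2$. Let $|h_1-h_2|\approx e^{-r}$. The ratio $f_{h_1}(p)/f_{h_2}(p)=p^{-i(h_1-h_2)}$ is close to $1$ for $p\in I_j$ when $j<r$, and winds around the circle about $e^{j-r}$ times as $p$ runs through $I_j$ when $j>r$. Pretend that $F_{j,h_1}=F_{j,h_2}$ for $j\le r$ and that the two are independent for $j>r$. Since $\mathbb E|1-f(p)p^{-1/2}|^{-4}=\sum_{k\ge0}(k+1)^2p^{-k}=1+4/p+\cdots$, a block contributes $e^4$ in the first range and $e^2$ in the second. Pairs at distance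 $e^{-r}$ have measure about $e^{-r}$, so
\[
\langle R^2\rangle\approx\sum_{r\le m}e^{-r}\,e^{4r}\,e^{2(m-r)}\approx e^{3m},
\]
far above $\langle R\rangle^2\approx e^{2m}$. At $q=\frac23$ the inequality \eqref{eq:dual} would give only $e^{4m/3-m}=e^{m/3}$, where we want almost $e^{2m/3}$. The second moment is dominated by rare events on which a partial product $F_{\le r}=\prod_{j_0<j\le r}F_{j,h}$ is huge.

So we remove these events. Let $a\ge1$ be a parameter and multiply $F_h$ by the indicator of the event that $\log|F_{\le k}|\le\mu_{\le k}+a-k^{1/10}$ for every $k\le m$. The effect on the second moment is visible in one line: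
\[
\mathbb E\big[|F_{\le r}|^4;\ |F_{\le r}|\le e^{\mu_{\le r}+a-r^{1/10}}\big]\le e^{2\mu_{\le r}+2a-2r^{1/10}}\,\mathbb E|F_{\le r}|^2=e^{3\mu_{\le r}+2a-2r^{1/10}} .
\]
The factor $e^{4r}$ becomes $e^{3r+2a-2r^{1/10}}$, the powers of $e^r$ now cancel exactly, and pairs at distance $e^{-r}$ contribute $e^{2m+2a-2r^{1/10}}$, which is summable in $r$ thanks to the term $k^{1/10}$ in the barrier.

The price is paid in the first moments. They become $\Lambda$ times the probability of the barrier event under the tilted measure $\Lambda^{-1}|F_h|^2\,d\mathbb P$. Under this measure the variables $\mu_j-X_j(h)$ are independent with mean $0$ and variance about $\frac12$, and the barrier event says that the random walk $a+\sum_{j\le k}(\mu_j-X_j(h))$ stays above $k^{1/10}$ for about $n$ steps. This has probability of order $a/\sqrt n$, which is the source of the factor $\sqrt{\log\log T}$. In the second moment, both walks must survive independently from time $r$ to time $m$,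 which gains a factor $1/n$ up to powers of $r$. We thus expect $\mathcal I\approx\langle R\rangle\approx e^ma/\sqrt n$ and $\langle R^2\rangle\lessapprox e^{2m}e^{2a}/n$. In \eqref{eq:dual} a larger $a$ gains a power of $a$ and loses $e^{2a(1-q)}$. The best choice is $a\approx1/(1-q)$, subject to $a\ll\sqrt n$, and then $a/\sqrt n\approx1/(1+(1-q)\sqrt n)$.

\subsection{The three estimates}

The rigorous form of this discussion is the following proposition.

\begin{proposition}\label{prop:key}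
There is an absolute constant $a_0\ge1$ with the following property. For all large $T$ and all $a$ with $a_0\le a\le\frac12\sqrt n$ there is a continuous function $B:\mathbb R\to\mathbb C$ such that, for every measurable $\mathcal H\subset[-\frac12,\frac12]$, the quantities \eqref{eq:IR} satisfy
\[
\mathrm{(a)}\ \ |\mathcal I|\gg|\mathcal H|\,\frac{a\log T}{\sqrt n},\qquad
\mathrm{(b)}\ \ \langle R\rangle\ll|\mathcal H|\,\frac{a\log T}{\sqrt n},\qquad
\mathrm{(c)}\ \ \langle R^2\rangle\ll|\mathcal H|\,\frac{e^{2a}(\log T)^2}{n}.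
\]
\end{proposition}

Three difficulties separate the heuristic from a proof. First, \eqref{eq:transfer} applies only to short polynomials, and an indicator is not a polynomial. We smooth the indicator by adding small Gaussian noise to the walk, and then expand by Fourier inversion and Taylor's formula (Section~\ref{sec:poly}). Second, the degree of this expansion is a power of $n$, which forces us to stop at the primes $p\le P_m=T^{1/L}$ and would leave $e^m=(\log T)/L$ in place of $\log T$. A second factor, supported on larger primes and carrying no barrier, restores the factor $L$ (Section~\ref{sec:large}). Third, the two walks are not exactly independent after time $r$. We compare their joint law with the product law block by block, and here the noise is used again (Section~\ref{sec:second}).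

Section~\ref{sec:deduce} derives Theorems~\ref{thm:main} and \ref{thm:sets} from Proposition~\ref{prop:key}. Sections~\ref{sec:primes} and \ref{sec:ballot} contain the computations with primes and with random walks, Section~\ref{sec:test} constructs $B$ and proves (a) and (b), and Section~\ref{sec:second} proves (c). Theorem~\ref{thm:dist} is proved in Section~\ref{sec:dist}.

\section{From the three estimates to Theorems~\ref{thm:main} and \ref{thm:sets}}\label{sec:deduce}

\begin{proof}[Proof of Theorem~\ref{thm:sets}, and so of Theorem~\ref{thm:main}]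
\emph{The range $\frac23\le q\le1$.} Take $a=\min\{a_0/(1-q),\frac12\sqrt n\}$, read as $\frac12\sqrt n$ when $q=1$. For large $T$ we have $a_0\le a\le\frac12\sqrt n$ and $a(1-q)\le a_0$, and
\[
\frac{\sqrt n}a=\max\Big\{\frac{(1-q)\sqrt n}{a_0},\,2\Big\}\asymp1+(1-q)\sqrt n .
\]
Insert Proposition~\ref{prop:key} in \eqref{eq:dual}. All exponents lie in $[0,2]$, so the implied constants stay absolute. The quantity $|\mathcal H|a(\log T)/\sqrt n$ appears to the power $2q-(3q-2)=2-q$, and so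
\[
\langle Z_{\mathcal H}^q\rangle\gg\Big(|\mathcal H|\frac{a\log T}{\sqrt n}\Big)^{2-q}\Big(|\mathcal H|\frac{e^{2a}(\log T)^2}n\Big)^{-(1-q)}
=|\mathcal H|\,\Big(\frac{\log T}{\sqrt n}\Big)^{q}a^{2-q}e^{-2a(1-q)} .
\]
Here $e^{-2a(1-q)}\ge e^{-2a_0}$, and $a^{2-q}\ge a^q$ because $a\ge1$ and $q\le1$. Hence $\langle Z_{\mathcal H}^q\rangle\gg|\mathcal H|(a\log T/\sqrt n)^q$, which is the claim.

\emph{The range $0\le q\le\frac23$.} Here \eqref{eq:dual} is not available: for $\frac12<q<\frac23$ the exponent $q'$ exceeds $2$, and for $q\le\frac12$ it does not exist. Instead we interpolate, and this needs an upper bound for a higher moment. The first part gives $\langle Z_{\mathcal H}^{2/3}\rangle\gg|\mathcal H|V^{2/3}$, and $Z_{\mathcal H}\le Z$ with \eqref{eq:harper} gives $\langle Z_{\mathcal H}^{5/6}\rangle\ll V^{5/6}$. Let $\theta=\frac{1/6}{5/6-q}=\frac1{5-6q}\in[\frac15,1]$, so that $\frac23=\theta q+(1-\theta)\frac56$. By H\"older's inequality $\langle Z_{\mathcal H}^{2/3}\rangle\le\langle Z_{\mathcal H}^q\rangle^\theta\langle Z_{\mathcal H}^{5/6}\rangle^{1-\theta}$,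 so $\langle Z_{\mathcal H}^q\rangle^\theta\ge c_*|\mathcal H|V^{\theta q}$ for an absolute $c_*\in(0,1]$. Since $1/\theta=5-6q\le5$, we get $\langle Z_{\mathcal H}^q\rangle\ge c_*^5|\mathcal H|^{5-6q}V^q$. Finally $1+(1-q)\sqrt n\ge\frac13\sqrt n$, so $V\ge\frac13\log T/(1+(1-q)\sqrt n)$.
\end{proof}

\section{Moments of Euler products and the tilted measure}\label{sec:primes}

All joint moments of the blocks $F_{j,h}$ come from one computation at a single prime. Complex exponents are needed for the Fourier argument in Section~\ref{sec:second}.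

\begin{lemma}\label{lem:prime}
There is an absolute $p_0$ such that the following holds. Let $p\ge p_0$, $0<\rho\le p^{-1/2}$, $\varphi\in\mathbb R$, and $\alpha,\beta\in\mathbb C$ with $|\alpha|+|\beta|\le p^{1/8}$. Put $A=1+|\alpha|+|\beta|$, $z=\rho f(p)$ and $z'=ze^{-i\varphi}$. Then
\[
\mathbb E\big[|1-z|^{-2\alpha}|1-z'|^{-2\beta}\big]=\exp\big(\rho^2(\alpha^2+\beta^2+2\alpha\beta\cos\varphi)+O(A^4p^{-3/2})\big).
\]
\end{lemma}

\begin{proof}
Let $p_0\ge4$, so $\rho\le\frac12$, $|{-\log(1-z)}-z|\le\rho^2$ and $|\log(1-z)|\le2\rho$. The integrand is $e^W$ with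
\[
W=2\alpha\,\Re(-\log(1-z))+2\beta\,\Re(-\log(1-z'))=W_1+O(A\rho^2),\qquad W_1=2\alpha\Re z+2\beta\Re z',
\]
and $|W|,|W_1|\le4A\rho\le8p^{-3/8}$. Since $-\log(1-z)=\sum_{k\ge1}z^k/k$ and $\mathbb Ef(p)^k=0$, we have $\mathbb EW=0$. Next $\mathbb E[\Re z\,\Re z']=\frac14\mathbb E[(z+\bar z)(z'+\bar z')]=\frac14(z\bar z'+\bar zz')=\frac12\rho^2\cos\varphi$, and the case $\varphi=0$ gives $\mathbb E(\Re z)^2=\mathbb E(\Re z')^2=\frac12\rho^2$. Hence $\frac12\mathbb EW_1^2=\rho^2(\alpha^2+\beta^2+2\alpha\beta\cos\varphi)$, while $W^2=W_1^2+O(A^2\rho^3)$. From $e^W=1+W+\frac12W^2+O(|W|^3)$ we get $\mathbb Ee^W=1+x$ with $x=\rho^2(\alpha^2+\beta^2+2\alpha\beta\cos\varphi)+O(A^3\rho^3)$. Now $|x|\ll A^2\rho^2\ll p^{-3/4}$, so $|x|\le\frac12$ if $p_0$ is large, and $\log(1+x)=x+O(A^4\rho^4)$.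
\end{proof}

The correlation between the two shifts in the block $I_j$ is measured by
\[
c_j(h)=\sum_{p\in I_j}\frac{\cos(h\log p)}p,\qquad c_j(0)=\sum_{p\in I_j}\frac1p=1+O(e^{-j}).
\]

\begin{lemma}\label{lem:cos}
For $0<|h|\le2$, $j\ge1$ and $P_{j-1}<y\le P_j$,
\[
\sum_{P_{j-1}<p\le y}\frac{\cos(h\log p)}p\ll\min\Big(1,\frac1{|h|e^j}\Big).
\]
In particular $c_j(h)$ satisfies this bound.
\end{lemma}

\begin{proof}
The bound $O(1)$ follows from $c_j(0)\ll1$. Let $g(x)=\cos(h\log x)/x$, so $|g'(x)|\le3/x^2$, and let $\mathcal D(x)=\pi(x)-\mathrm{li}(x)\ll x\log^{-4}x$. By partial summation the sum equals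
\[
\int_{P_{j-1}}^y\frac{g(x)}{\log x}\,dx+\big[g\mathcal D\big]_{P_{j-1}}^y-\int_{P_{j-1}}^y\mathcal D(x)g'(x)\,dx=\int_{e^{j-1}}^{\log y}\frac{\cos hu}u\,du+O(e^{-3j}),
\]
because $\int_{P_{j-1}}^\infty\frac{dx}{x\log^4x}\ll e^{-3j}$. Integration by parts bounds the last integral by $\frac1{|h|}\big(\frac2{e^{j-1}}+\int_{e^{j-1}}^\infty\frac{du}{u^2}\big)=\frac3{|h|e^{j-1}}$, and $e^{-3j}\ll1/(|h|e^j)$ since $|h|\le2$.
\end{proof}

The constants so far do not depend on $j_0$. We fix $j_0$ so large that $P_{j_0}\ge p_0$, that for all $j>j_0$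
\[
\mu_j,\ c_j(0)\in[\tfrac12,2],\qquad6+e^{j/16}\le P_{j-1}^{1/8},
\]
and that the variance bound in Lemma~\ref{lem:tilt} below holds. Let $j>j_0$, $h=h_1-h_2$ and $|\alpha|+|\beta|\le6+e^{j/16}$. The variable $f_{h_1}(p)$ is uniform on the circle and $f_{h_2}(p)=f_{h_1}(p)e^{ih\log p}$. Multiplying Lemma~\ref{lem:prime} over $p\in I_j$ with $\rho=p^{-1/2}$, and using $\sum_{p>P_{j-1}}p^{-3/2}\ll P_{j-1}^{-1/2}\ll e^{-2j}$, we obtain
\begin{equation}\label{eq:block}
\mathbb E\big[|F_{j,h_1}|^{2\alpha}|F_{j,h_2}|^{2\beta}\big]=\exp\big((\alpha^2+\beta^2)c_j(0)+2\alpha\beta\,c_j(h)+O(A^4e^{-2j})\big).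
\end{equation}
With $\alpha=2$, $\beta=0$ and independence of the blocks this gives
\begin{equation}\label{eq:F4}
\|F_h\|_4\ll e^m\le e^n .
\end{equation}

\subsection*{The tilted measure}
Let $\eta_j$ $(j>j_0)$ be centered Gaussian variables of variance $\sigma_j^2$, where $\sigma_j=1/j$, independent of each other and of $f$. This noise is small in total, $\sum_j\sigma_j^2\ll1$, yet each $\sigma_j$ with $j\le m$ is at least $1/n$; both properties will be used. Define
\[
d\widetilde{\mathbb P}=\Lambda^{-1}|F_0|^2\,d\mathbb P,\qquad\xi_j=\mu_j-X_j(0)-\eta_j\quad(j_0<j\le m),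
\]
and let $\nu_j$ be the law of $\xi_j$ under $\widetilde{\mathbb P}$. The density $\Lambda^{-1}|F_0|^2$ is a product over primes of functions of $f(p)$ of mean $1$. So under $\widetilde{\mathbb P}$ the $f(p)$ and $\eta_j$ remain independent, the $\eta_j$ keep their law, and for every $h$ and every Borel set $\mathcal B\subset\mathbb R$
\begin{equation}\label{eq:nu}
\nu_j(\mathcal B)=e^{-\mu_j}\,\mathbb E\big[|F_{j,h}|^2;\ \mu_j-X_j(h)-\eta_j\in\mathcal B\big].
\end{equation}

\begin{lemma}\label{lem:tilt}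
Under $\widetilde{\mathbb P}$ the $\xi_j$ are independent, and $\widetilde{\mathbb E}\xi_j=0$, $\frac14\le\widetilde{\mathbb E}\xi_j^2\le1$, $\widetilde{\mathbb E}e^{4|\xi_j|}\ll1$.
\end{lemma}

\begin{proof}
For $P_{j_0}<p\le P_m$ the density of $f(p)$ with respect to the uniform law is the Poisson kernel
\[
\frac{1-1/p}{|1-f(p)p^{-1/2}|^2}=\sum_{k\in\mathbb Z}p^{-|k|/2}f(p)^k ,
\]
so $\widetilde{\mathbb E}f(p)^k=p^{-k/2}$ for $k\ge0$. Let $W_p=\Re\sum_{k\ge1}f(p)^k/(kp^{k/2})$, so that $X_j(0)=\sum_{p\in I_j}W_p$. Then $\widetilde{\mathbb E}W_p=\sum_{k\ge1}p^{-k}/k=-\log(1-1/p)$, which gives $\widetilde{\mathbb E}X_j(0)=\mu_j$ and $\widetilde{\mathbb E}\xi_j=0$. Since $W_p=p^{-1/2}\Re f(p)+O(1/p)$ and $\widetilde{\mathbb E}(\Re f(p))^2=\frac12+\frac12\Re\widetilde{\mathbb E}f(p)^2=\frac12+\frac1{2p}$, the variance of $W_p$ is $\frac1{2p}+O(p^{-3/2})$. Therefore $\widetilde{\mathbb E}\xi_j^2=\frac12c_j(0)+O(e^{-2j})+j^{-2}=\frac12+O(j^{-2})$, which lies in $[\frac14,1]$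 when $j_0$ is large. Finally $e^{4|x|}\le e^{4x}+e^{-4x}$, and by \eqref{eq:nu}, (T5) and \eqref{eq:block} with $\alpha\in\{-1,3\}$, $\beta=0$,
\[
\widetilde{\mathbb E}e^{\pm4\xi_j}=e^{-\mu_j\pm4\mu_j}\,\mathbb E|F_{j,0}|^{2\mp4}\,e^{8\sigma_j^2}\ll1.\qedhere
\]
\end{proof}

\section{Ballot estimates}\label{sec:ballot}

A centered walk started at height $y$ keeps mean $y$ when stopped at its first negative value. If the overshoot below $0$ has bounded mean, then the surviving paths carry mean $y+O(1)$. A path that survives $k$ steps ends at height of order $\sqrt k$, so the probability of survival is about $(1+y)/\sqrt k$. Our steps are not identically distributed, so we give the argument in full.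

\begin{lemma}\label{lem:ballot}
Let $\xi_1,\dots,\xi_k$ be independent with $\mathbb E\xi_i=0$, $\mathbb E\xi_i^2\ge c_1>0$ and $\mathbb Ee^{|\xi_i|}\le c_2$. For $y\ge0$ let $S_i=y+\xi_1+\dots+\xi_i$. Then
\[
\mathbb P(S_i\ge0\text{ for all }1\le i\le k)\le C\,\frac{1+y}{\sqrt k},\qquad C=C(c_1,c_2).
\]
\end{lemma}

\begin{proof}
Implied constants in this proof depend only on $c_1,c_2$. Let $\tau=\min\{i\ge1:S_i<0\}$, with $\tau=\infty$ if there is no such $i\le k$. The event $\{\tau\ge i\}$ depends only on $\xi_1,\dots,\xi_{i-1}$, and on it $S_{i-1}\ge0$.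

\emph{Step 1: time spent near zero.} An overshoot can occur only from a position near $0$, so we first bound
\[
\mathcal G=\sum_{i=1}^k\mathbb E\big[e^{-\lambda S_{i-1}};\tau\ge i\big]\le k
\]
independently of $k$ and $y$, for a small $\lambda\in(0,\frac12]$. Put $c=c_1/4$. From $e^{-x}\ge1-x+\frac12x^2-\frac16|x|^3e^{|x|}$ and $x^3e^{x/2}\le12e^x$ $(x\ge0)$ we get $\mathbb Ee^{-\lambda\xi_i}\ge1+\frac12c_1\lambda^2-2c_2\lambda^3$. On $|\xi_i|>(\log2)/\lambda$ we have $e^{\lambda|\xi_i|}\le e^{|\xi_i|/2}\le e^{|\xi_i|}e^{-(\log2)/(2\lambda)}$. So for $\lambda=\lambda(c_1,c_2)$ small enough,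
\begin{equation}\label{eq:lam}
\mathbb Ee^{-\lambda\xi_i}\ge1+c\lambda^2,\qquad\mathbb E\big[e^{\lambda|\xi_i|};|\xi_i|>(\log2)/\lambda\big]\le c_2e^{-(\log2)/(2\lambda)}\le\tfrac12c\lambda^2 .
\end{equation}
Let $v(x)=1-\frac12e^{-\lambda x}$, a concave function bounded above by $1$, which therefore drifts down along the walk. Precisely, telescoping and independence give
\[
\mathbb Ev(S_{k\wedge\tau})-v(y)=-\tfrac12\sum_{i=1}^k\mathbb E\big[e^{-\lambda S_{i-1}};\tau\ge i\big]\big(\mathbb Ee^{-\lambda\xi_i}-1\big)\le-\tfrac12c\lambda^2\mathcal G ,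
\]
so $\frac12c\lambda^2\mathcal G\le1+\mathbb E[v(S_{k\wedge\tau})_-]$. If $v(S_{k\wedge\tau})<0$, then $S_{k\wedge\tau}<-(\log2)/\lambda$, so $\tau\le k$ and, as $S_{\tau-1}\ge0$, $|\xi_\tau|>(\log2)/\lambda$; moreover $v(S_\tau)_-\le\frac12e^{-\lambda S_{\tau-1}}e^{\lambda|\xi_\tau|}$. By \eqref{eq:lam},
\[
\mathbb E[v(S_{k\wedge\tau})_-]\le\tfrac12\sum_{i=1}^k\mathbb E\big[e^{-\lambda S_{i-1}};\tau\ge i\big]\,\mathbb E\big[e^{\lambda|\xi_i|};|\xi_i|>(\log2)/\lambda\big]\le\tfrac14c\lambda^2\mathcal G .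
\]
Hence $\mathcal G\le4/(c\lambda^2)$.

\emph{Step 2: the overshoot.} For $x\ge0$ we have $(x+\xi)_-\le|\xi|e^{\lambda(|\xi|-x)}$: if $x+\xi<0$, then $|\xi|>x$, the left side is at most $|\xi|$ and the exponential is at least $1$. Therefore
\[
\mathbb E\big[|S_\tau|;\tau\le k\big]\le\sum_{i=1}^k\mathbb E\big[e^{-\lambda S_{i-1}};\tau\ge i\big]\,\mathbb E\big[|\xi_i|e^{\lambda|\xi_i|}\big]\ll\mathcal G\ll1 .
\]
Since $S_{k\wedge\tau}=y+\sum_i\mathbf 1(\tau\ge i)\xi_i$ has mean $y$, we get $\mathbb E[S_k;\tau>k]=y+\mathbb E[|S_\tau|;\tau\le k]\ll1+y$.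

\emph{Step 3: survivors are high.} The variables $(S_k)_+$ and $\mathbf 1(\tau>k)$ are nondecreasing functions of $(\xi_i)$, and $S_k=(S_k)_+$ on $\{\tau>k\}$. By (T4), $\mathbb E[S_k;\tau>k]\ge\mathbb E[(S_k)_+]\,\mathbb P(\tau>k)$. Let $\Sigma=S_k-y$. Then $\mathbb E\Sigma=0$, $\mathbb E\Sigma^2\ge c_1k$ and $\mathbb E\Sigma^4=\sum_i\mathbb E\xi_i^4+3\sum_{i\ne i'}\mathbb E\xi_i^2\,\mathbb E\xi_{i'}^2\ll k^2$. H\"older's inequality $\mathbb E\Sigma^2\le(\mathbb E|\Sigma|)^{2/3}(\mathbb E\Sigma^4)^{1/3}$ gives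
\[
\mathbb E[(S_k)_+]\ge\mathbb E\Sigma_+=\tfrac12\mathbb E|\Sigma|\ge\tfrac12(\mathbb E\Sigma^2)^{3/2}(\mathbb E\Sigma^4)^{-1/2}\gg\sqrt k .
\]
Combining this with Step 2 gives $\mathbb P(\tau>k)\ll(1+y)/\sqrt k$.
\end{proof}

By Lemma~\ref{lem:tilt}, Lemma~\ref{lem:ballot} applies with an absolute $C$ to any run of consecutive steps with laws $\nu_j$. We next show that raising the barrier from $0$ to $k^{1/10}$ does not change the order of the survival probability.

\begin{lemma}\label{lem:barrier}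
Let $U_k=a+\sum_{j_0<j\le k}\xi_j$, and let $\mathcal S$ be the event that $U_k\ge k^{1/10}$ for all $j_0<k\le m$. If $a_0$ is large enough in terms of $j_0$, then $\widetilde{\mathbb P}(\mathcal S)\asymp a/\sqrt n$ for $a_0\le a\le\frac12\sqrt n$.
\end{lemma}

\begin{proof}
Let $\tau=\min\{k>j_0:U_k<k^{1/10}\}$, with $\tau=\infty$ if there is no such $k\le m$, so $\mathcal S=\{\tau>m\}$. By Lemma~\ref{lem:ballot}, $\widetilde{\mathbb P}(\tau>j_0+i)\ll\min(1,a/\sqrt i)$ for $1\le i\le d$. The case $i=d\asymp n$ is the upper bound.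

For the lower bound we estimate the first two moments of $U_m$ on $\mathcal S$. The variable $U_{m\wedge\tau}=a+\sum_{j_0<k\le m}\mathbf 1(\tau\ge k)\xi_k$ has mean $a$, and $U_\tau<\tau^{1/10}$ when $\tau\le m$. Hence $\widetilde{\mathbb E}[U_m;\mathcal S]\ge a-\widetilde{\mathbb E}(\tau\wedge m)^{1/10}$. Since $(k+1)^{1/10}-k^{1/10}\le k^{-9/10}\le i^{-9/10}$ for $k=j_0+i$,
\[
\widetilde{\mathbb E}(\tau\wedge m)^{1/10}\le(j_0+1)^{1/10}+\sum_{1\le i<d}i^{-9/10}\,\widetilde{\mathbb P}(\tau>j_0+i)\ll1+\sum_{i\le a^2}i^{-9/10}+a\sum_{i>a^2}i^{-7/5}\ll a^{1/5},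
\]
with a constant that depends on $j_0$ only. So $\widetilde{\mathbb E}[U_m;\mathcal S]\ge a/2$ for $a\ge a_0$. The terms $\mathbf 1(\tau\ge k)\xi_k$ are centered and orthogonal, and $\widetilde{\mathbb E}\xi_k^2\le1$, so
\[
\widetilde{\mathbb E}[U_m^2;\mathcal S]\le\widetilde{\mathbb E}U_{m\wedge\tau}^2\le a^2+\sum_{j_0<k\le m}\widetilde{\mathbb P}(\tau\ge k)\ll a^2+1+a\sqrt d\ll a\sqrt n,
\]
where the last step uses $a\le\frac12\sqrt n$. By the Cauchy--Schwarz inequality, $\widetilde{\mathbb P}(\mathcal S)\ge(a/2)^2/\widetilde{\mathbb E}[U_m^2;\mathcal S]\gg a/\sqrt n$.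
\end{proof}

The restriction $a\ll\sqrt n$ cannot be dropped, since a probability is at most $1$. For a barrier $k^\gamma$ the sum above is of order $a^{2\gamma}$, so this proof needs $\gamma<\frac12$; Section~\ref{sec:second} needs $\gamma>0$. The value $\frac1{10}$ has no other significance.

\section{The test polynomial}\label{sec:test}

From now on $a_0\le a\le\frac12\sqrt n$.

\subsection{The smoothed barrier}\label{sec:poly}

Index the coordinates of $\mathbb R^d$ by $j_0<j\le m$, and let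
\[
\mathcal A=\Big\{y\in\mathbb R^d:\ a+\sum_{j_0<j\le k}(\mu_j-y_j)\ge k^{1/10}\ \ (j_0<k\le m),\quad|y_j|\le n^2\ \ (j_0<j\le m)\Big\}.
\]
The second condition only makes $\mathcal A$ bounded, so that its indicator is integrable. With $\eta=(\eta_j)_{j_0<j\le m}$ put
\[
w(x)=\mathbb P(x+\eta\in\mathcal A)\in[0,1]\quad(x\in\mathbb R^d),\qquad\Phi_h=F_h\,w(X(h)).
\]
Since $\eta$ is independent of $f$, we have $\widetilde{\mathbb E}w(X(0))=\widetilde{\mathbb P}(X(0)+\eta\in\mathcal A)$, and this event is $\mathcal S$ intersected with $\{|\mu_j-\xi_j|\le n^2\text{ for all }j\}$. By Lemma~\ref{lem:tilt} and Markov's inequality, $\widetilde{\mathbb P}(|\xi_j|>n^2-2)\ll e^{-n^2}$. So Lemma~\ref{lem:barrier} gives, for every $h$,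
\begin{equation}\label{eq:w}
\mathbb E\big[|F_h|^2w(X(h))\big]=\Lambda\,\widetilde{\mathbb E}w(X(0))\asymp e^m\frac a{\sqrt n}.
\end{equation}

We now approximate $\Phi_h$ by a short polynomial. Fourier inversion writes $\Phi_h$ as an average of exponentials $e^{\mathcal L}$, with $\mathcal L$ linear in the $f_h(p)^k$ and their conjugates, and we truncate the exponential series. Working in $d\le n$ dimensions costs a factor $e^{O(n\log n)}$, which we beat by making all errors of size $e^{-n^3}$.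

\begin{lemma}\label{lem:poly}
There are finitely many coefficients $\phi(k_1,k_2)$, independent of $h$, supported on $k_1,k_2\le T^{1/1000}$ composed of primes in $(P_{j_0},P_m]$, with $\sum|\phi(k_1,k_2)|\le T^{1/1000}$, such that
\[
\widetilde\Phi_h=\sum_{k_1,k_2}\phi(k_1,k_2)f_h(k_1)\overline{f_h(k_2)}\quad\text{satisfies}\quad\|\Phi_h-\widetilde\Phi_h\|_4\le e^{-n^2}\ \text{ for all real }h.
\]
\end{lemma}

\begin{proof}
\emph{Fourier inversion.} The density of $\eta$ is even, so $w$ is the convolution of $\mathbf 1_{\mathcal A}$ with this density. Hence $\widehat w(u)=\int w(x)e^{-iu\cdot x}\,dx$ satisfies $|\widehat w(u)|\le(2n^2)^d\exp(-\frac12\sum_j\sigma_j^2u_j^2)$, and $w(x)=(2\pi)^{-d}\int\widehat w(u)e^{iu\cdot x}\,du$. Let $\mathcal Q=\{u:\max_j|u_j|\le n^3\}$. Since $\sigma_j\ge1/n$ and $d\le n$, (T5) gives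
\[
\int_{\mathbb R^d}|\widehat w|\le(2n^2)^d(\sqrt{2\pi}\,n)^d=e^{O(n\log n)},\qquad\int_{\mathbb R^d\setminus\mathcal Q}|\widehat w|\le d\,e^{O(n\log n)}e^{-n^4/2}\le e^{-n^3}.
\]

\emph{The polynomial.} Let $\mathcal Z_j=\sum_{p\in I_j}\sum_{k\ge1}f_h(p)^k/(kp^{k/2})$, so that $F_{j,h}=e^{\mathcal Z_j}$ and $X_j(h)=\Re\mathcal Z_j$. Put $\mathcal L_u=\sum_j(\mathcal Z_j+iu_j\Re\mathcal Z_j)$; then $F_he^{iu\cdot X(h)}=e^{\mathcal L_u}$ and $|e^{\mathcal L_u}|=|F_h|$. Let $D=\lceil n^8\rceil$, and let $\mathcal Z_j^\flat,\mathcal L_u^\flat$ be defined in the same way with $k\le D$. Define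
\[
\widetilde\Phi_h=(2\pi)^{-d}\int_{\mathcal Q}\widehat w(u)\,\Psi_u\,du,\qquad\Psi_u=\sum_{l\le D}\frac{(\mathcal L_u^\flat)^l}{l!}.
\]
Writing $\Re\mathcal Z_j^\flat=\frac12(\mathcal Z_j^\flat+\overline{\mathcal Z_j^\flat})$ and expanding, we see that $\widetilde\Phi_h$ is a polynomial in the $f_h(p)$ and $\overline{f_h(p)}$ whose coefficients do not depend on $h$.

\emph{The error.} By Minkowski's inequality,
\[
\|\Phi_h-\widetilde\Phi_h\|_4\le e^{-n^3}\|F_h\|_4+e^{O(n\log n)}\sup_{u\in\mathcal Q}\big(\|e^{\mathcal L_u}-e^{\mathcal L_u^\flat}\|_4+\|e^{\mathcal L_u^\flat}-\Psi_u\|_4\big).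
\]
Let $u\in\mathcal Q$. We have $|\mathcal L_u-\mathcal L_u^\flat|\le2n^3\sum_p\sum_{k>D}p^{-k/2}\ll n^32^{-D/2}$, so $|e^{\mathcal L_u}-e^{\mathcal L_u^\flat}|=|F_h|\,|1-e^{\mathcal L_u^\flat-\mathcal L_u}|\le|F_h|e^{-n^3}$. Next, for $z\in\mathbb C$,
\[
\Big|e^z-\sum_{l\le D}\frac{z^l}{l!}\Big|\le\sum_{l>D}e^{-l}\frac{(e|z|)^l}{l!}\le e^{-D}e^{e|z|},
\]
and $|\mathcal L_u^\flat|\le2n^3\sum_j|\mathcal Z_j^\flat|$. Each prime contributes to $\mathcal Z_j^\flat$ a centered variable of modulus at most $p^{-1/2}/(1-p^{-1/2})\le4p^{-1/2}$. By (T3) and $c_j(0)\le2$ we get $\mathbb Ee^{\pm\lambda\Re\mathcal Z_j^\flat}\le\exp(8\lambda^2c_j(0))\le e^{16\lambda^2}$, so $\mathbb Ee^{\lambda|\Re\mathcal Z_j^\flat|}\le2e^{16\lambda^2}$, and the same holds for $\Im\mathcal Z_j^\flat$. The Cauchy--Schwarz inequality then gives $\mathbb Ee^{\lambda|\mathcal Z_j^\flat|}\le2e^{64\lambda^2}$ for $\lambda\ge0$. Taking $\lambda=8en^3$ and using independence over $j$,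
\[
\|e^{\mathcal L_u^\flat}-\Psi_u\|_4^4\le e^{-4D}\,\mathbb Ee^{4e|\mathcal L_u^\flat|}\le e^{-4D}\big(2e^{64\lambda^2}\big)^d=e^{-4D+O(n^7)} .
\]
This is the reason for the choice $D\approx n^8$. With \eqref{eq:F4} the total error is at most $e^{-n^3+O(n\log n)}\le e^{-n^2}$.

\emph{The length.} A monomial of $\Psi_u$ is a product of at most $D$ factors $f_h(p)^k$ or $\overline{f_h(p)^k}$ with $k\le D$ and $p\le P_m$. So it has the form $f_h(k_1)\overline{f_h(k_2)}$ with $k_1,k_2\le P_m^{D^2}=T^{D^2/L}\le T^{2n^{-4}}\le T^{1/1000}$, because $D^2\le2n^{16}$ and $L\ge n^{20}$. This is the reason for the choice of $m$. The absolute values of the coefficients of $\mathcal L_u^\flat$ sum to at most $2n^3\sum_{p\le P_m}4p^{-1/2}\le8n^3P_m$. Hence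
\[
\sum|\phi|\le e^{O(n\log n)}(D+1)(8n^3P_m)^D\le e^{O(n^9)}\,T^{2n^{-12}}\le T^{1/1000},
\]
since $n^9=o(\log T)$.
\end{proof}

\subsection{The large primes}\label{sec:large}

With $\widetilde\Phi_h$ alone as test function, \eqref{eq:w} would lead to Proposition~\ref{prop:key} with $e^m$ in place of $\log T$, a loss of $L^q\ge n^{20q}$ in the theorems. We recover it with a smoothly truncated sum over integers free of primes up to $P_m$. No barrier is imposed on these primes: this costs an extra factor $L^2$ in the second moment, but only for $|h_1-h_2|<2e^{-m}$, where the barrier on the smaller primes saves far more.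

Call $k\ge1$ \emph{rough} if all its prime factors exceed $P_m$ (so $1$ is rough). Fix $\psi\in C_c^\infty((-1,1))$ with $0\le\psi\le1$ and $\psi=1$ on $[-\frac12,\frac12]$. Let $N=T^{1/1000}$ and
\[
G_h=\sum_{k\ \mathrm{rough}}\frac{f_h(k)}{\sqrt k}\,\psi\Big(\frac{\log k}{\log N}\Big),\qquad\Lambda'=\sum_{k\ \mathrm{rough}}\frac1k\,\psi\Big(\frac{\log k}{\log N}\Big).
\]
Only $k<N$ contribute. The variable $G_h$ depends on the $f(p)$ with $p>P_m$, so it is independent of all $\Phi_{h'}$ and $\widetilde\Phi_{h'}$.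

\begin{lemma}\label{lem:G}
Let $|h_1|,|h_2|\le\frac12$. Then \emph{(i)} $\Lambda'\gg L$; \emph{(ii)} $\mathbb E|G_{h_1}|^2\ll L$; \emph{(iii)} $\mathbb E|G_{h_1}G_{h_2}|^2\ll L^4$; \emph{(iv)} $\mathbb E|G_{h_1}G_{h_2}|^2\ll L^2$ if $|h_1-h_2|\ge2e^{-m}$.
\end{lemma}

\begin{proof}
(i) Every $k\le\sqrt N$ is the product of an integer composed of primes $p\le P_m$ and a rough integer at most $\sqrt N$. Hence $\log\sqrt N\le\sum_{k\le\sqrt N}\frac1k\le\Lambda'\prod_{p\le P_m}(1-\frac1p)^{-1}\ll\Lambda'e^m$ by (T1), and $(\log N)/e^m=L/1000$.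

(ii) By orthogonality and (T1), $\mathbb E|G_{h_1}|^2\le\sum_{k<N,\ \mathrm{rough}}\frac1k\le\prod_{P_m<p\le N}(1-\frac1p)^{-1}\ll(\log N)/e^m\ll L$.

(iii), (iv) The smooth cutoff lets us write $G_h$ as an average of Euler products, to which Lemma~\ref{lem:prime} applies. The function $e^v\psi(v)$ is smooth and compactly supported, so $e^v\psi(v)=\int g(y)e^{-iyv}\,dy$ with $g(y)\ll(1+|y|)^{-2}$. Thus $\psi(\frac{\log k}{\log N})=\int g(y)k^{-(1+iy)/\log N}\,dy$ for all $k\ge1$. Let
\[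
\mathcal F(h,y)=\prod_{P_m<p\le N}\big(1-f(p)\,p^{-1/2-1/\log N}\,p^{-i(h+y/\log N)}\big)^{-1}.
\]
The expansion of this finite product converges absolutely and runs over integers composed of primes in $(P_m,N]$. These include all rough $k<N$, and those with $k\ge N$ receive the weight $\psi=0$ after integration. Hence $G_h=\int g(y)\mathcal F(h,y)\,dy$, and by Minkowski's inequality
\begin{equation}\label{eq:mink}
\|G_{h_1}G_{h_2}\|_2\le\iint|g(y_1)g(y_2)|\,\|\mathcal F(h_1,y_1)\mathcal F(h_2,y_2)\|_2\,dy_1dy_2 .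
\end{equation}
Apply Lemma~\ref{lem:prime} with $\alpha=\beta=1$ and $\rho^2=p^{-1-2/\log N}$. Since $0\le\frac1p-\rho^2\le\frac{2\log p}{p\log N}$, which has bounded sum over $p\le N$ by (T1), we get
\[
\mathbb E|\mathcal F(h_1,y_1)\mathcal F(h_2,y_2)|^2=\exp\Big(\sum_{P_m<p\le N}\frac{2+2\cos(H\log p)}p+O(1)\Big),\qquad H=h+\frac{y_1-y_2}{\log N},
\]
where $h=h_1-h_2$. As $\sum_{P_m<p\le N}\frac1p=\log L+O(1)$, this is $\ll L^4$ in all cases, and \eqref{eq:mink} gives (iii). Now let $2e^{-m}\le|h|\le1$. If $|y_1-y_2|\le\frac12|h|\log N$, then $e^{-m}\le|H|\le\frac32$. The primes in $(P_m,N]$ form some blocks $I_j$ with $j>m$ and an initial segment of one more, so by Lemma~\ref{lem:cos} the cosine sum is $\ll\sum_{j>m}\frac1{|H|e^j}\ll1$, and the expectation is $\ll L^2$. Otherwise $\max(|y_1|,|y_2|)\ge\frac14|h|\log N\ge L/2000$, and the integral of $|g(y_1)g(y_2)|$ over this region is $\ll1/L$. So \eqref{eq:mink} gives $\|G_{h_1}G_{h_2}\|_2\ll L+L^2\cdot L^{-1}\ll L$.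
\end{proof}

\subsection{The function $B$ and the first-order estimates}

Let $K=T^{1/500}$ and
\[
B_h=\widetilde\Phi_hG_h=\sum_{k_1,k_2}b(k_1,k_2)f_h(k_1)\overline{f_h(k_2)},\qquad B(t)=\sum_{k_1,k_2}b(k_1,k_2)(k_1/k_2)^{-it}.
\]
The coefficients $b$ do not depend on $h$, they are supported on $k_1,k_2\le T^{1/1000}N=K$, and $\sum|b|\le T^{1/1000}\cdot2\sqrt N\le K$. The substitution $f(p)\mapsto p^{-it}$ turns $B_h$ into $B(t+h)$.

\begin{lemma}\label{lem:transfer}
Uniformly for $|h|,|h_1|,|h_2|\le\frac12$,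
\begin{align*}
\langle|B(t+h)|^2\rangle&=\mathbb E|\widetilde\Phi_h|^2\;\mathbb E|G_h|^2+O(T^{-1/2}),\\
\langle|B(t+h_1)B(t+h_2)|^2\rangle&=\mathbb E|\widetilde\Phi_{h_1}\widetilde\Phi_{h_2}|^2\;\mathbb E|G_{h_1}G_{h_2}|^2+O(T^{-1/2}),\\
\langle\zeta(\tfrac12+it+ih)\overline{B(t+h)}\rangle&=\mathbb E\big[F_h\overline{\widetilde\Phi_h}\big]\,\Lambda'+O(T^{-1/4}).
\end{align*}
\end{lemma}

\begin{proof}
Expand $|B_h|^2$ and $|B_{h_1}B_{h_2}|^2$ into monomials $f(k)\overline{f(l)}$; the shifts multiply the coefficients by numbers of modulus $1$. Then $k,l\le K^4$ and the absolute values of the coefficients sum to at most $K^4$, so the error in \eqref{eq:transfer} is at most $4K^8/T\ll T^{-1/2}$. The expectations factor by independence.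

For the third formula insert \eqref{eq:zeta}; its error term contributes $O(KT^{-1/2})$. The main part corresponds to $\sum_{k\le4T}k^{-1/2}f_h(k)\overline{B_h}$, whose monomials are $f(kk_2)\overline{f(k_1)}$ with $k_1\le K$ and whose coefficients have absolute values summing to at most $4\sqrt T\,K$. The error in \eqref{eq:transfer} is $\ll K^2T^{-1/2}\ll T^{-1/4}$. The expectation is $\sum_{kk_2=k_1}k^{-1/2}\overline{b(k_1,k_2)}$. In this sum $k=k_1/k_2\le K$, so the range $k\le4T$ may be replaced by the set of all $k$ composed of primes $p\le K$. The series of $k^{-1/2}f_h(k)$ over this set converges absolutely to an Euler product, so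
\[
\sum_{kk_2=k_1}k^{-1/2}\,\overline{b(k_1,k_2)}=\mathbb E\Big[\prod_{p\le K}\big(1-f_h(p)p^{-1/2}\big)^{-1}\ \overline{\widetilde\Phi_h}\ \overline{G_h}\Big].
\]
By independence this is a product of three expectations. The primes $p\le P_{j_0}$ give $1$. The primes $P_{j_0}<p\le P_m$ give $\mathbb E[F_h\overline{\widetilde\Phi_h}]$. The primes $P_m<p\le K$ give $\Lambda'$ by orthogonality, because every rough $k<N\le K$ occurs in the product.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key} (a) and (b)]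
Let $\Lambda_w=\Lambda\widetilde{\mathbb E}w(X(0))$, which does not depend on $h$ and is $\asymp e^ma/\sqrt n$ by \eqref{eq:w}. Since $w$ is real, $F_h\overline{\Phi_h}=|F_h|^2w(X(h))$. By Lemma~\ref{lem:poly} and \eqref{eq:F4}, $|\mathbb E[F_h\overline{\widetilde\Phi_h}]-\Lambda_w|\le\|F_h\|_2\|\Phi_h-\widetilde\Phi_h\|_2\ll e^{n-n^2}\le\Lambda_w/4$. Lemmas~\ref{lem:transfer} and \ref{lem:G}(i) then show that the real part of $\langle\zeta(\frac12+it+ih)\overline{B(t+h)}\rangle$ is $\gg\Lambda_wL$ for every $|h|\le\frac12$. Integrating over $\mathcal H$ and using $e^mL=\log T$ gives (a). Since $w^2\le w$, we have $\mathbb E|\widetilde\Phi_h|^2\le2\mathbb E|\Phi_h|^2+2e^{-2n^2}\le2\Lambda_w+2e^{-2n^2}\ll\Lambda_w$. Lemmas~\ref{lem:transfer} and \ref{lem:G}(ii) give $\langle|B(t+h)|^2\rangle\ll\Lambda_wL$, and integration over $\mathcal H$ gives (b).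
\end{proof}

\section{The second moment of $R$}\label{sec:second}

\subsection{Reduction to two random walks}

Fix $h_1\ne h_2$ in $[-\frac12,\frac12]$, let $h=h_1-h_2$, and let $r=\lfloor\log(1/|h|)\rfloor\ge0$, so that $e^{-r-1}<|h|\le e^{-r}$. Lemma~\ref{lem:cos} gives
\begin{equation}\label{eq:cj}
|c_j(h)|\ll e^{r-j}\qquad(j>r).
\end{equation}
Let $\eta^1,\eta^2$ be independent copies of $\eta$, independent of $f$. For $i=1,2$ put
\[
\xi_j^i=\mu_j-X_j(h_i)-\eta_j^i,\qquad U_k^i=a+\sum_{j_0<j\le k}\xi_j^i\quad(j_0\le k\le m),\qquad Q_j=|F_{j,h_1}F_{j,h_2}|,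
\]
\[
\mathcal E(h)=\mathbb E\Big[\prod_{j_0<j\le m}Q_j^2\ ;\ U_k^i\ge k^{1/10}\ \text{ for }j_0<k\le m,\ i=1,2\Big].
\]
The triples $(Q_j,\xi_j^1,\xi_j^2)$ are independent over $j$. Since $w^2\le w$ and $w(X(h_1))w(X(h_2))$ is the conditional probability, given $f$, that $X(h_i)+\eta^i\in\mathcal A$ for $i=1,2$, we have $\mathbb E|\Phi_{h_1}\Phi_{h_2}|^2\le\mathcal E(h)$.

\begin{proposition}\label{prop:E}
\emph{(A)} If $r>j_0$ and $s=\min(r,m)$, then $\mathcal E(h)\ll e^{2m+2a}\,e^{s-2s^{1/10}}$.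

\emph{(B)} If $r<m/10$, then $\mathcal E(h)\ll m^{-1}e^{2m+2a}\,(1+r)^2\,e^{r-2r^{1/10}}$.
\end{proposition}

Bound (A) is the one-line computation of Section~\ref{sec:heur}. It lacks the factor $1/m$, so it suffices only when $e^{-2r^{1/10}}$ is smaller than every power of $n$. Bound (B) covers the remaining, larger, separations.

\begin{proof}[Proof of Proposition~\ref{prop:key} (c) from Proposition~\ref{prop:E}]
By Lemma~\ref{lem:poly}, $|\Phi_h|\le|F_h|$ and \eqref{eq:F4},
\[
\|\widetilde\Phi_{h_1}\widetilde\Phi_{h_2}-\Phi_{h_1}\Phi_{h_2}\|_2\le\|\widetilde\Phi_{h_1}-\Phi_{h_1}\|_4\|\widetilde\Phi_{h_2}\|_4+\|\Phi_{h_1}\|_4\|\widetilde\Phi_{h_2}-\Phi_{h_2}\|_4\ll e^{n-n^2},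
\]
so $\mathbb E|\widetilde\Phi_{h_1}\widetilde\Phi_{h_2}|^2\le2\mathcal E(h)+O(e^{-n})$. By Lemmas~\ref{lem:transfer} and \ref{lem:G}(iii),
\[
\langle R^2\rangle\le2\iint_{\mathcal H^2}\mathcal E(h_1-h_2)\,\mathbb E|G_{h_1}G_{h_2}|^2\,dh_1dh_2+O\big(|\mathcal H|^2(e^{-n}L^4+T^{-1/2})\big),
\]
and the error term is $O(|\mathcal H|)$, which is admissible. For each $h_1\in\mathcal H$ the $h_2$ with $|h_1-h_2|\le e^{-k}$ lie in an interval of length $2e^{-k}$, so such pairs in $\mathcal H^2$ have measure at most $2e^{-k}|\mathcal H|$. We use this with $k=r$ for the pairs with a given $r<m$, and with $k=m$ for all pairs with $r\ge m$.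

For $r\ge m/10$ use (A) and Lemma~\ref{lem:G}(iii). These pairs contribute
\[
\ll|\mathcal H|L^4e^{2m+2a}\sum_{m/10\le s\le m}e^{-2s^{1/10}}\ll|\mathcal H|(\log T)^2e^{2a}\cdot n^{41}e^{-2(m/10)^{1/10}}\ll|\mathcal H|(\log T)^2\frac{e^{2a}}n,
\]
since $L^2\ll n^{40}$ and $m\ge n/2$. For $r<m/10$ we have $|h|>e^{-r-1}\ge2e^{-m}$, so (B) and Lemma~\ref{lem:G}(iv) apply, and these pairs contribute
\[
\ll|\mathcal H|L^2e^{2m}\frac{e^{2a}}m\sum_{r\ge0}(1+r)^2e^{-2r^{1/10}}\ll|\mathcal H|(\log T)^2\frac{e^{2a}}n.\qedhere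
\]
\end{proof}

\subsection{Early and late blocks; proof of (A)}

For the early blocks we use no information on the correlation of the two shifts. The following bound holds for all $h_1,h_2$ and $j_0\le s\le m$:
\begin{equation}\label{eq:early}
\mathbb E\Big[\prod_{j_0<j\le s}Q_j^2\;e^{U_s^1+U_s^2}\Big]\ll e^{2a+3s}.
\end{equation}
Indeed $e^{U_s^1+U_s^2}=e^{2a+2\mu_{\le s}}\prod_{j_0<j\le s}Q_j^{-1}e^{-\eta_j^1-\eta_j^2}$. By (T5) the noise contributes $\exp(\sum_j\sigma_j^2)\ll1$, and by the Cauchy--Schwarz inequality $\mathbb EQ_j\le(\mathbb E|F_{j,h_1}|^2\,\mathbb E|F_{j,h_2}|^2)^{1/2}=e^{\mu_j}$. So the left side is $\ll e^{2a+3\mu_{\le s}}$, and \eqref{eq:mu} applies.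

For the late blocks, let $M_j$ be the finite measure on $\mathbb R^2$ given by
\[
M_j(\mathcal B)=e^{-2\mu_j}\,\mathbb E\big[Q_j^2;\ (\xi_j^1,\xi_j^2)\in\mathcal B\big],
\]
and let $\Pi_j=\nu_j\otimes\nu_j$. By \eqref{eq:nu}, if $F_{j,h_1}$ and $F_{j,h_2}$ were independent, then $M_j$ would equal $\Pi_j$. By \eqref{eq:block} with $\alpha=\beta=1$ and $\mu_j=c_j(0)+O(e^{-2j})$, we have $M_j(\mathbb R^2)=\exp(2c_j(h)+O(e^{-2j}))$. With \eqref{eq:cj} and \eqref{eq:mu} this gives
\begin{equation}\label{eq:mass}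
\prod_{j\in J}M_j(\mathbb R^2)\ll1,\qquad\mathbb E\prod_{k<j\le k'}Q_j^2\ll e^{2(k'-k)}
\end{equation}
for every set $J$ of integers in $(\max(r,j_0),m]$ and all $\max(r,j_0)\le k\le k'\le m$. Moreover, for $j_0<j\le m$,
\begin{equation}\label{eq:exp}
\int e^{4(|x|+|y|)}\,dM_j\ll1,\qquad\int e^{4(|x|+|y|)}\,d\Pi_j\ll1 .
\end{equation}
The second bound is Lemma~\ref{lem:tilt}. For the first, bound $e^{4(|x|+|y|)}$ by the sum of the four functions $e^{\pm4x\pm4y}$; the integral of each is $\ll\mathbb E[|F_{j,h_1}|^{2\alpha}|F_{j,h_2}|^{2\beta}]$ with $\alpha,\beta\in\{-1,3\}$, which is $O(1)$ by \eqref{eq:block}.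

\begin{proof}[Proof of Proposition~\ref{prop:E} (A)]
Keep only the constraints at time $s$, in the form $\mathbf 1(U_s^i\ge s^{1/10})\le e^{U_s^i-s^{1/10}}$. By independence of the blocks, \eqref{eq:early} and \eqref{eq:mass} (the product over $s<j\le m$ is empty if $r\ge m$),
\[
\mathcal E(h)\ll e^{-2s^{1/10}}\,e^{2a+3s}\,e^{2(m-s)}.\qedhere
\]
\end{proof}

\subsection{Decoupling the two walks}

Let $r<m/10$. To gain the factor $1/m$ we want to replace $M_j$ by $\Pi_j$ and apply Lemma~\ref{lem:ballot} twice. Just after time $r$ the bound \eqref{eq:cj} gives no saving, and the errors of the replacement will be multiplied by $j^2$. So we start the comparison only after time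
\[
r'=2r+j_0\le m/4,
\]
when \eqref{eq:cj} gives $|c_j(h)|\ll e^{-j/2}$. We need closeness in weighted total variation, since the measures are tested against indicators. Formula \eqref{eq:block} controls Fourier transforms at bounded frequencies only, and the noise takes care of the high frequencies.

\begin{lemma}\label{lem:tv}
For $r'<j\le m$, $\ \Delta_j:=\int(1+|x|)(1+|y|)\,d|M_j-\Pi_j|\ll e^{-j/8}$.
\end{lemma}

\begin{proof}
For real $u,v$ put $\alpha=1-\frac{iu}2$, $\beta=1-\frac{iv}2$ and $\Gamma=e^{-\sigma_j^2(u^2+v^2)/2}$. Since $|F|^2e^{-iu\log|F|}=|F|^{2\alpha}$, the Fourier transforms $\int e^{i(ux+vy)}\,dM_j$ and $\int e^{i(ux+vy)}\,d\Pi_j$ are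
\begin{align*}
\widehat M_j(u,v)&=e^{-2\mu_j+i\mu_j(u+v)}\ \mathbb E\big[|F_{j,h_1}|^{2\alpha}|F_{j,h_2}|^{2\beta}\big]\,\Gamma,\\
\widehat\Pi_j(u,v)&=e^{-2\mu_j+i\mu_j(u+v)}\ \mathbb E|F_{j,h_1}|^{2\alpha}\ \mathbb E|F_{j,h_2}|^{2\beta}\ \Gamma .
\end{align*}
As $\Re\alpha=\Re\beta=1$, we have $|\widehat M_j|\le M_j(\mathbb R^2)\Gamma\ll\Gamma$ and $|\widehat\Pi_j|\le\Gamma$. Both transforms are integrable, so both measures have continuous densities, which differ at every point by at most $(2\pi)^{-2}\iint|\widehat M_j-\widehat\Pi_j|\,du\,dv$.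

If $|u|,|v|\le e^{j/16}$, then $|\alpha|+|\beta|\le2+e^{j/16}$, and \eqref{eq:block} applied to $(\alpha,\beta)$, $(\alpha,0)$ and $(0,\beta)$ gives $\widehat M_j=\widehat\Pi_je^\omega$ with
\[
\omega=2\alpha\beta\,c_j(h)+O(e^{j/4}e^{-2j})\ll e^{j/8}e^{-j/2}+e^{-j}\ll e^{-3j/8}.
\]
So $|\widehat M_j-\widehat\Pi_j|\ll e^{-3j/8}$ on a square of area $4e^{j/8}$. Outside the square, (T5) bounds the integral of $\Gamma$ by $4\pi j^2\exp(-e^{j/8}/(2j^2))\ll e^{-j}$. Hence the densities differ by $O(e^{-j/4})$ uniformly, and the region $|x|,|y|\le j$ contributes $\ll j^4e^{-j/4}\ll e^{-j/8}$ to $\Delta_j$. If $\max(|x|,|y|)>j$, then $(1+|x|)(1+|y|)\le e^{|x|+|y|}\le e^{-3j}e^{4(|x|+|y|)}$, so by \eqref{eq:exp} the rest contributes $O(e^{-3j})$.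
\end{proof}

\begin{lemma}\label{lem:two}
For $y_1,y_2\ge0$ let $\Theta(y_1,y_2)$ be the mass, under $\bigotimes_{r'<j\le m}M_j$, of the set $\mathcal C$ of increments $(x_j^1,x_j^2)_{r'<j\le m}$ with $y_i+\sum_{r'<j\le k}x_j^i\ge0$ for all $r'<k\le m$ and $i=1,2$. Then $\Theta(y_1,y_2)\ll(1+y_1)(1+y_2)/m$.
\end{lemma}

\begin{proof}
We replace the factors one at a time. With all indices in $(r',m]$,
\[
\bigotimes_jM_j=\bigotimes_j\Pi_j+\sum_{\ell}\Big(\bigotimes_{j<\ell}M_j\Big)\otimes(M_\ell-\Pi_\ell)\otimes\Big(\bigotimes_{j>\ell}\Pi_j\Big).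
\]
This order matters: in each term the steps after the replaced one are those of two independent walks, so the factor $1/m$ is still available when $\ell$ is small. Under the first measure on the right the two walks are independent, and Lemma~\ref{lem:ballot} bounds the mass of $\mathcal C$ by $C^2(1+y_1)(1+y_2)/(m-r')$, where $m-r'\ge3m/4$.

In the $\ell$-th term we replace $M_\ell-\Pi_\ell$ by its total variation. Let $\ell\le m/2$, $\Sigma^i=\sum_{r'<j<\ell}x_j^i$ and $y_i'=y_i+\Sigma^i+x_\ell^i$. On $\mathcal C$ we have $y_i'\ge0$. Integrating first over the steps $j>\ell$, Lemma~\ref{lem:ballot} gives at most $C^2(1+y_1')(1+y_2')/(m-\ell)$, and $1+y_i'\le(1+y_i)(1+|\Sigma^i|)(1+|x_\ell^i|)$. The integral over the step $\ell$ gives $\Delta_\ell$. For the steps $j<\ell$ we use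
\[
(1+|\Sigma^1|)(1+|\Sigma^2|)\le2+|\Sigma^1|^2+|\Sigma^2|^2\le2+\ell\sum_{r'<j<\ell}\big(|x_j^1|^2+|x_j^2|^2\big).
\]
By \eqref{eq:exp} for the factor $M_j$ and \eqref{eq:mass} for the others, each $|x_j^i|^2$ has integral $O(1)$ against $\bigotimes_{j<\ell}M_j$, so the whole integral is $\ll\ell^2$. The $\ell$-th term is thus $\ll m^{-1}(1+y_1)(1+y_2)\,\ell^2\Delta_\ell$, and $\sum_\ell\ell^2e^{-\ell/8}$ converges. For $\ell>m/2$ we drop all constraints: by \eqref{eq:mass} the term is $\ll\Delta_\ell$, and these terms sum to $O(e^{-m/16})=O(1/m)$.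
\end{proof}

\subsection{Proof of (B)}

\begin{proof}[Proof of Proposition~\ref{prop:E} (B)]
Let $r^*=\max(r,j_0)\le r'$. We split the blocks into $j\le r^*$, $r^*<j\le r'$ and $j>r'$. Of the constraints we keep $U_k^i\ge0$ for $r'\le k\le m$ (for $k=j_0$ this holds since $U_{j_0}^i=a$), and the indicator $\chi=\mathbf 1(U_r^i\ge r^{1/10},\ i=1,2)$ if $r>j_0$; if $r\le j_0$ we set $\chi=1$. Conditionally on the blocks $j\le r'$, the blocks $j>r'$ contribute $\exp(2\sum_{r'<j\le m}\mu_j)\,\Theta(U_{r'}^1,U_{r'}^2)$. To keep a product structure we bound the linear factors of Lemma~\ref{lem:two} by exponentials: with $\lambda=1/(1+r)$ we have $1+y\le(1+r)(1+\lambda y)\le(1+r)e^{\lambda y}$ for $y\ge0$. Therefore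
\[
\mathcal E(h)\ll\frac{e^{2(m-r')}}m(1+r)^2\ \mathcal E_1\mathcal E_2,
\]
\[
\mathcal E_1=\mathbb E\Big[\prod_{j_0<j\le r^*}Q_j^2\ e^{\lambda(U_{r^*}^1+U_{r^*}^2)}\chi\Big],\qquad\mathcal E_2=\mathbb E\Big[\prod_{r^*<j\le r'}Q_j^2\,e^{\lambda(\xi_j^1+\xi_j^2)}\Big].
\]

\emph{The middle blocks.} There are at most $r'-r=r+j_0$ of them, and $e^{\lambda(\xi_j^1+\xi_j^2)}=e^{2\lambda\mu_j}Q_j^{-\lambda}e^{-\lambda(\eta_j^1+\eta_j^2)}$. The factors $e^{2\lambda\mu_j}$ multiply to at most $e^{4\lambda(r+j_0)}\le e^{4j_0}$; this is the reason for the choice of $\lambda$. The noise contributes $\exp(\lambda^2\sum_j\sigma_j^2)\ll1$. Using $x^{2-\lambda}\le1+x^2$ for $x=\prod_jQ_j$ and \eqref{eq:mass}, we get $\mathcal E_2\ll e^{2(r'-r^*)}\le e^{2(r'-r)}$.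

\emph{The early blocks.} Let $r>j_0$. Then $\mathbf 1(U\ge r^{1/10})e^{\lambda U}\le e^{(1-\lambda)(U-r^{1/10})}e^{\lambda U}\le e^{U-r^{1/10}+1}$, because $\lambda r^{1/10}\le1$. By \eqref{eq:early}, $\mathcal E_1\ll e^{2a+3r-2r^{1/10}}$. If $r\le j_0$, then $\mathcal E_1=e^{2\lambda a}\le e^{2a}$, and the same bound holds since $3r\ge2r^{1/10}$ for integers $r\ge0$.

As $2(m-r')+2(r'-r)+3r=2m+r$, the bound (B) follows.
\end{proof}

This completes the proof of Proposition~\ref{prop:key}, and so of Theorems~\ref{thm:main} and \ref{thm:sets}.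

\section{The distribution of $Z$}\label{sec:dist}

\begin{proof}[Proof of Theorem~\ref{thm:dist}]
Let $0\le q\le1-n^{-1/2}$. Then $(1-q)\sqrt n\le1+(1-q)\sqrt n\le2(1-q)\sqrt n$, so Theorem~\ref{thm:main} and \eqref{eq:harper} give $\langle Y^q\rangle\asymp(1-q)^{-q}$. Since $y^y\in[e^{-1/e},1]$ for $0<y\le1$, we have $(1-q)^{-q}\asymp(1-q)^{-1}$. So there are absolute $c_0,C_0>0$ with
\begin{equation}\label{eq:Y}
\frac{c_0}{1-q}\le\langle Y^q\rangle\le\frac{C_0}{1-q}\qquad(0\le q\le1-n^{-1/2}).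
\end{equation}

(i) We have $\langle Y^{2/3}\rangle\ge3c_0$, $\langle Y^{2/3}\mathbf 1(Y>x_1)\rangle\le x_1^{-1/6}\langle Y^{5/6}\rangle\le6C_0x_1^{-1/6}$ and $\langle Y^{2/3}\mathbf 1(Y<\varepsilon)\rangle\le\varepsilon^{2/3}$. Choose absolute $x_1$ and $\varepsilon$ so that the last two bounds are at most $c_0$. Then $c_0\le\langle Y^{2/3}\mathbf 1(\varepsilon\le Y\le x_1)\rangle\le x_1^{2/3}\,\mathbb P_T(Y\ge\varepsilon)$.

(ii) The identity follows by averaging $\min(Y,x)=\int_0^x\mathbf 1(Y>\lambda)\,d\lambda$. For the upper bound let $e\le x\le e^{\sqrt n}$ and $q_1=1-\frac1{\log x}$, which lies in the range of \eqref{eq:Y}. Then $\min(Y,x)\le x^{1-q_1}Y^{q_1}=eY^{q_1}$, so $\langle\min(Y,x)\rangle\le eC_0\log x$. For $2\le x\le e$ use $\min(Y,x)\le e\ll\log x$.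

For the lower bound we choose an exponent $q_2<q_1$ for which the values $Y>x$ contribute at most half of the moment. Fix $A\ge2$ with $C_0e^{-(A-1)}\le c_0/(2A)$. For $A\le\log x\le\sqrt n$ let $q_2=1-\frac A{\log x}$, again in the range of \eqref{eq:Y}. Then $x^{-(q_1-q_2)}=e^{-(A-1)}$, so
\[
\langle Y^{q_2}\mathbf 1(Y>x)\rangle\le x^{-(q_1-q_2)}\langle Y^{q_1}\rangle\le e^{-(A-1)}C_0\log x\le\frac{c_0}{2A}\log x,
\]
while $\langle Y^{q_2}\rangle\ge\frac{c_0}A\log x$. Since $Y^{q_2}\le1+Y$, we get $\frac{c_0}{2A}\log x\le\langle Y^{q_2}\mathbf 1(Y\le x)\rangle\le1+\langle\min(Y,x)\rangle$. This gives $\langle\min(Y,x)\rangle\ge\frac{c_0}{4A}\log x$ when $\log x\ge\max(A,4A/c_0)$. For smaller $x\ge2$, $\log x$ is bounded, and (i) gives $\langle\min(Y,x)\rangle\ge\min(\varepsilon,2)\,\delta\gg\log x$.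

(iii) Write (ii) as $c_3\log x\le\int_0^x\mathbb P_T(Y>\lambda)\,d\lambda\le C_3\log x$. Let $\delta'=c_3/(2C_3)$, $c'=c_3/2$ and $x_0=2^{1/\delta'}$. For $x_0\le x\le e^{\sqrt n}$ we have $2\le x^{\delta'}\le x$, so
\[
\int_{x^{\delta'}}^x\mathbb P_T(Y>\lambda)\,d\lambda\ge c_3\log x-C_3\delta'\log x=c'\log x .
\]
If $\mathbb P_T(Y>\lambda)<c'/\lambda$ held throughout $[x^{\delta'},x]$, the integral would be at most $c'(1-\delta')\log x<c'\log x$. Finally, for $3\le\lambda\le e^{\sqrt n}$, Markov's inequality and the upper bound in \eqref{eq:Y}, which is \eqref{eq:harper}, with $q=1-\frac1{\log\lambda}$ give $\mathbb P_T(Y>\lambda)\le\lambda^{-q}\langle Y^q\rangle\le eC_0(\log\lambda)/\lambda$.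
\end{proof}

\begin{thebibliography}{9}

\bibitem{chaos}
\emph{Multiplicative Chaos In Number Theory},
\texttt{http://www.dima.unige.it/ant/symposium/slides/harper.pdf}.

\bibitem{titchmarsh}
Titchmarsh, \emph{Theory of the Riemann Zeta-function}.

\end{thebibliography}
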